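
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Chromatic blueshift fails for $\mathbb E_\infty$-rings}


\begin{abstract}
Let $A$ be a finite abelian $p$-group and $\mathcal F$ a family of proper subgroups of corank $c$. The chromatic blueshift conjecture predicts that, for a Borel-equivariant $\mathbb E_\infty$-ring $R$ with trivial action and $n\ge c$, $T(n)$-acyclicity of $R$ forces $T(n-c)$-acyclicity of the geometric fixed points $\Phi^{\mathcal F}R$. We disprove this. For $A=C_p$, $\mathcal F=\{e\}$ and $n=1$ the ring $R=ku^{tC_{p^2}}$ is a counterexample. In fact the prediction fails for every nonempty $\mathcal F$ and every $n\ge c$. For nonempty $\mathcal F$ there is no blueshift at all: $T(n)$-acyclicity of $R$ implies $T(d)$-acyclicity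 of $\Phi^{\mathcal F}R$ for all $R$ exactly when $d\ge n$. The conjecture does hold for those $R$ that are $E(m)$-local for some $m$.
\end{abstract}


\section{Introduction}

\subsection*{The question}
Fix a prime $p$. For $m\ge0$ let $T(m)$ be the telescope $V[v^{-1}]$ of a $v_m$-self map $v$ on a finite $p$-local spectrum $V$ of type $m$, with $T(0)=\mathbb S_{(p)}[p^{-1}]$. A spectrum $X$ is \emph{$T(m)$-acyclic} if $T(m)\otimes X\simeq0$; this does not depend on the choice of $V$ and $v$. Acyclicity for large $m$ says, roughly, that $X$ has bounded chromatic height, and the question studied here is how this height changes under geometric fixed points.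

Let $A$ be a finite abelian $p$-group. Its rank is $\operatorname{rk}_p(A)=\dim_{\mathbb F_p}(A\otimes_{\mathbb Z}\mathbb F_p)$. A \emph{family} $\mathcal F$ is a set of subgroups of $A$ closed under passage to subgroups. If $A\notin\mathcal F$, the \emph{corank} of $\mathcal F$ is
\[
\operatorname{cork}_p(\mathcal F)=\min\{\operatorname{rk}_p(A')\mid A'\subseteq A,\ A'\notin\mathcal F\}.
\]
For a genuine $A$-spectrum $Y$ write $\Phi^{\mathcal F}Y=(\widetilde{E\mathcal F}\otimes Y)^A$ for the $\mathcal F$-geometric fixed points. Here $\widetilde{E\mathcal F}$ is the pointed $A$-space whose $K$-fixed points are contractible for $K\in\mathcal F$ and equivalent to $S^0$ for $K\notin\mathcal F$. Any spectrum $R$ is regarded as a Borel-complete $A$-spectrum with trivial action, and $\Phi^{\mathcal F}R$ refers to this $A$-spectrum. For $\mathcal F=\varnothing$ one gets $\Phi^{\varnothing}R=R^{hA}$; for $A\ne0$ and $\mathcal F=\{e\}$ one gets the Tate construction $R^{tA}$.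

\begin{conjecture}[Chromatic blueshift, {\cite{Notes}}]\label{conj}
Let $A$ be a finite abelian $p$-group, $\mathcal F$ a family of proper subgroups, $R$ an $\mathbb E_\infty$-ring, and $n\ge\operatorname{cork}_p(\mathcal F)$. If $R$ is $T(n)$-acyclic, then $\Phi^{\mathcal F}R$ is $T(n-\operatorname{cork}_p(\mathcal F))$-acyclic.
\end{conjecture}

The reverse implication is a theorem.

\begin{theorem}[{\cite[Theorem 9.8]{BSY22}}]\label{known}
In the situation of Conjecture \ref{conj}, if $\Phi^{\mathcal F}R$ is $T(n-\operatorname{cork}_p(\mathcal F))$-acyclic, then $R$ is $T(n)$-acyclic.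
\end{theorem}

So the conjecture asserts that geometric fixed points lower height by \emph{exactly} the corank. The basic case is $A=C_p$, $\mathcal F=\{e\}$, of corank $1$: is $R^{tC_p}$ of height one less than $R$? Simple examples suggest that it is.

\begin{example}\label{ex:good}
Let $A=C_p$ and $\mathcal F=\{e\}$. The homotopy groups below come from Section \ref{sec:euler}.
\begin{itemize}
\item $R=H\mathbb Z$ is $T(1)$-acyclic, and $\pi_*H\mathbb Z^{tC_p}=\mathbb F_p[x^{\pm1}]$ is rationally trivial, as predicted for $n=1$.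
\item $R=KU$ is $T(2)$-acyclic. With $y=\beta x$, the ring $\pi_0KU^{tC_p}$ is $\mathbb Z[[y]][y^{-1}]/\Psi_1(y)$, where $y\Psi_1(y)=(1+y)^p-1$. As $\Psi_1(y)=p(1+yg(y))+y^{p-1}$ for some $g\in\mathbb Z[y]$, we have $y^{p-1}=-p\cdot(\text{unit})$. Since $y$ is inverted, so is $p$. Thus $KU^{tC_p}$ is $T(1)$-acyclic, as predicted for $n=2$.
\end{itemize}
\end{example}

More generally, the Lubin--Tate spectrum $E_N$ behaves as predicted (Proposition \ref{prop:LT} and Theorem \ref{thm:D} below). Nevertheless the conjecture is false.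

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $R=ku^{tC_{p^2}}$. Then $T(1)\otimes R=0$, but $R^{tC_p}\otimes\mathbb Q\ne0$. Hence Conjecture \ref{conj} fails for $A=C_p$, $\mathcal F=\{e\}$, $n=1$.
\end{theorem}

Write $\Phi^A$ for $\Phi^{\mathcal P}$, where $\mathcal P$ is the family of all proper subgroups of $A$.

\begin{theorem}\label{thm:B}
Let $A\ne0$ be a finite abelian $p$-group and $h\ge0$. There is an $\mathbb E_\infty$-ring $R$ with $T(m)\otimes R=0$ for all $m>h$ but $T(h)\otimes\Phi^AR\ne0$.
\end{theorem}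

Together with Theorem \ref{known} this settles which implications hold.

\begin{corollary}\label{cor:C}
Let $\mathcal F$ be a family of proper subgroups of a finite abelian $p$-group $A$.
\begin{enumerate}
\item If $\mathcal F\ne\varnothing$ and $n,d\ge0$, then the implication ``$R$ is $T(n)$-acyclic $\Rightarrow$ $\Phi^{\mathcal F}R$ is $T(d)$-acyclic'' holds for all $\mathbb E_\infty$-rings $R$ if and only if $d\ge n$.
\item For $n\ge\operatorname{cork}_p(\mathcal F)$, the implication of Conjecture \ref{conj} for $(A,\mathcal F,n)$ holds for all $R$ if and only if $\mathcal F=\varnothing$, equivalently $\operatorname{cork}_p(\mathcal F)=0$.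
\end{enumerate}
\end{corollary}

\begin{theorem}\label{thm:D}
The implication of Conjecture \ref{conj} holds for every $\mathbb E_\infty$-ring $R$ that is $E(m)$-local for some $m$.
\end{theorem}

\subsection*{The idea}
Suppose first that $R$ is rational and complex oriented. In $R_*[[z]]$ we have $[p](z)=z\cdot(\text{unit})$, so inverting $z$ kills $R_*[[z]]/[p](z)$ and $R^{tC_p}=0$. In other words, over a $\mathbb Q$-algebra there is no nonzero $p$-torsion ``infinitesimally close'' to $0$ in a formal group. Over the ring of integers $\mathcal O$ of a local field the situation can be different: if $\mathcal O$ contains a primitive $p$-th root of unity $\zeta_p$, the $p$-torsion point $\zeta_p-1\in\widehat{\mathbb G}_m(\mathcal O)$ is topologically nilpotent. To break the conjecture at $n=1$ we want a $T(1)$-acyclic ring that is not rational, so that formal power series can still be evaluated at a nonzero $p$-torsion point which is visible in characteristic $0$.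

The Tate construction of \emph{connective} $K$-theory produces such a ring. In $R=ku^{tC_{p^2}}$ some power of the Bott class $\beta$ is divisible by $p$. Hence $p$ is invertible in $R[\beta^{-1}]$, which makes $R$ a $T(1)$-acyclic ring, although $R$ itself is not rational. There is one constraint. The Euler class $x$ of $C_{p^2}$ has been inverted in $R$, so the natural degree-zero coordinate on the new formal group is $w=z/x$. A $p$-torsion point is thus admissible only if it is closer to $0$ than the $p^2$-torsion point used for $x$. It is, since $|\zeta_p-1|<|\zeta_{p^2}-1|$. This inequality is also why $C_{p^2}$ appears rather than $C_p$.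

For Theorem \ref{thm:B} we replace $ku$ by the connective cover of a Lubin--Tate spectrum of height $h+\operatorname{rk}_p(A)$ and roots of unity by torsion points of a deformation of the Honda formal group. The same comparison of valuations is the heart of the proof. Theorem \ref{thm:D} is consistent with this picture: a $T(n)$-acyclic ring with $n\ge1$ that is $E(m)$-local is already $E(n-1)$-local (for $n=1$, rational), and this leaves no room for such points.

\subsection*{Conventions}
Modules over an $\mathbb E_\infty$-ring carry trivial actions unless said otherwise, and $M^{hH}=M^{BH}$ is the function spectrum. We use two elementary facts without further mention. If $M$ is a module over a $T(m)$-acyclic ring spectrum $X$, then $M$ is a retract of $X\otimes M$ and so is $T(m)$-acyclic; in particular, if $X\to X'$ is a unital map of ring spectra and $X$ is $T(m)$-acyclic, so is $X'$. If $m\ge1$ and $Q$ has bounded homotopy, then $T(m)\otimes Q=0$, because $V\otimes Q$ has bounded homotopy and $v$ has positive degree.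

\section{Geometric fixed points through Euler classes}\label{sec:euler}

Let $C$ be a complex oriented $\mathbb E_\infty$-ring with orientation class $x\in C^2(BU(1))$ and formal group law $F$, and let $M$ be a $C$-module. We write $[m](x)$ for the $m$-series of $F$. For a torus $T=U(1)^r$ with coordinate characters having Euler classes $x_1,\dots,x_r$, the $C$-module $C\otimes BT_+$ is free on even cells. Hence
\[
\pi_*M^{BT}=M_*[[x_1,\dots,x_r]],\qquad |x_i|=-2,
\]
where in each degree one takes homogeneous series.

Let $H$ be a finite abelian $p$-group with character group $H^\vee=\operatorname{Hom}(H,U(1))$, written additively. A character $\chi$ has an Euler class $e(\chi)\in\pi_{-2}C^{BH}$. For a nonempty subset $\mathcal X\subset H^\vee\setminus\{0\}$ put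
\[
\mathcal F_{\mathcal X}=\{K\le H: \chi|_K=1\text{ for some }\chi\in\mathcal X\}.
\]
This is a family of proper subgroups.

\begin{lemma}\label{lem:euler}
As $C^{hH}$-modules, $\Phi^{\mathcal F_{\mathcal X}}M\simeq M^{hH}[e^{-1}]$, where $e=\prod_{\chi\in\mathcal X}e(\chi)$. If $M$ is an $\mathbb E_\infty$-$C$-algebra, this is a localization of the $\mathbb E_\infty$-ring $M^{hH}$.
\end{lemma}

\begin{proof}
Let $V=\bigoplus_{\chi\in\mathcal X}\chi$. Then $V^K\ne0$ if and only if $K\in\mathcal F_{\mathcal X}$, so $\operatorname{colim}_kS^{kV}$ has the fixed points that characterize $\widetilde{E\mathcal F_{\mathcal X}}$. Since $S^{kV}$ is dualizable, $S^{kV}\otimes M$ is again Borel-complete, and its $H$-fixed points are $(S^{kV}\otimes M)^{hH}$. Genuine fixed points commute with filtered colimits, so $\Phi^{\mathcal F_{\mathcal X}}M=\operatorname{colim}_k(S^{kV}\otimes M)^{hH}$. The product of the Thom classes of the line bundles over $BH$ associated with the $\chi\in\mathcal X$ gives an equivalence $S^{V}\otimes C\simeq\Sigma^{2|\mathcal X|}C$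 of $C$-modules with $H$-action. Under this equivalence and its powers, the inclusions $S^{kV}\to S^{(k+1)V}$ become multiplication by $e$. The last statement holds because $M^{hH}\to\Phi^{\mathcal F_{\mathcal X}}M$ is a map of $\mathbb E_\infty$-rings.
\end{proof}

Two cases will be used constantly. For $H\ne0$ and $\mathcal X=H^\vee\setminus\{0\}$ the family $\mathcal F_{\mathcal X}$ consists of all proper subgroups, so $\Phi^HM=M^{hH}\bigl[\prod_{\chi\ne0}e(\chi)^{-1}\bigr]$. For $H=C_{p^k}$ with $k\ge1$ and $\mathcal X=\{\lambda\}$, $\lambda$ a faithful character, $\mathcal F_{\mathcal X}=\{e\}$ and $M^{tC_{p^k}}=M^{hC_{p^k}}[e(\lambda)^{-1}]$.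

For elements $f_1,\dots,f_r$ of $\pi_*$ of an $\mathbb E_\infty$-ring $D$ and a $D$-module $Q$, let $\operatorname{Kos}(f_1,\dots,f_r;Q)$ denote the iterated cofiber of the $f_i$ on $Q$ (with the suspensions required by the degrees of the $f_i$).

\begin{lemma}\label{lem:gysin}
Let $H=\prod_{i=1}^rC_{p^{b_i}}\subset T=U(1)^r$ be the standard inclusion. Then, $C^{BT}$-linearly,
\[
M^{BH}\simeq\operatorname{Kos}(f_1,\dots,f_r;M^{BT}),\qquad f_i=[p^{b_i}](x_i).
\]
If $\chi_i$ are the coordinate characters, the class $e(\chi)$ of $\chi=\sum m_i\chi_i$ is the image of the formal sum $\sum_i^F[m_i](x_i)$.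
\end{lemma}

\begin{proof}
Write $\operatorname{map}$ for function spectra. We have $M^{BH}=\operatorname{map}((T/H)_+,M)^{hT}$ and $T/H\cong\prod_iS(L_i)$, with $L_i$ the $p^{b_i}$-th power of the $i$-th coordinate character. Dualizing $S(L_i)_+\to S^0\to S^{L_i}$ and using the Thom isomorphism, we see that $\operatorname{map}(S(L_i)_+,-)^{hT}$ is the cofiber on $(-)^{hT}$ of multiplication by the Euler class of $L_i$, which is $[p^{b_i}](x_i)$. Iterate over $i$. The last claim follows from naturality of Euler classes and the formula for the Euler class of a tensor product of line bundles.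
\end{proof}

If $f_1,\dots,f_r$ is a regular sequence on $\pi_*C^{BT}$, then $\pi_*C^{BH}=\pi_*C^{BT}/(f_1,\dots,f_r)$ as rings, since restriction $C^{BT}\to C^{BH}$ is a ring map.

\section{The counterexample}\label{sec:counter}

We have $\pi_*ku=\mathbb Z[\beta]$ with formal group law $x+x'+\beta xx'$, so that $[m](x)=\beta^{-1}\bigl((1+\beta x)^m-1\bigr)$. Let $R=ku^{tC_{p^2}}$, an $\mathbb E_\infty$-ring by Lemma \ref{lem:euler}. We first compute $\pi_*R$ and $\pi_0(R^{tC_p})$, and then write down a map from the latter to a field of characteristic $0$.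

\subsection*{The homotopy of $R$}
As $[p^2](x)=p^2x+\cdots$ is a nonzerodivisor on $\mathbb Z[\beta][[x]]$, Lemmas \ref{lem:euler} and \ref{lem:gysin} give
$\pi_*R=\mathbb Z[\beta][[x]][x^{-1}]/[p^2](x)$. Put $y=\beta x$, of degree $0$. A homogeneous element of degree $2d$ in $\mathbb Z[\beta][[x]][x^{-1}]$ is a series in the monomials $\beta^ix^{i-d}=y^ix^{-d}$ with $i\ge0$. Hence this ring is $\mathbb Z[[y]][x^{\pm1}]$ with $\beta=yx^{-1}$. Since $[p^2](x)=x\Psi(y)$,
\begin{equation}\label{eq:R0}
\pi_*R=R_0[x^{\pm1}],\qquad R_0=\mathbb Z[[y]]/\Psi(y),\qquad \Psi(y)=\frac{(1+y)^{p^2}-1}{y}\equiv y^{p^2-1}\pmod p.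
\end{equation}

\subsection*{The homotopy of $R^{tC_p}$}
First, $p$ is a nonzerodivisor on $R_0$: if $pf=\Psi g$ in $\mathbb Z[[y]]$, then $\Psi g\equiv0$ in the domain $\mathbb F_p[[y]]$. As $\Psi\not\equiv0$ there, $g=pg'$ and $f=\Psi g'$. Let $z$ be the Euler class for the new group $C_p\subset U(1)$. Then $[p](z)=pz+\cdots$ is a nonzerodivisor on $R_*[[z]]$, and $\pi_*R^{tC_p}=R_*[[z]][z^{-1}]/[p](z)$. Since $x$ is a unit of degree $-2$, the degree-zero coordinate is $w=z/x$. We have $\beta z=yw$ and $[p](z)=z\Theta$, so that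
\begin{equation}\label{eq:tate}
\pi_0(R^{tC_p})=R_0[[w]][w^{-1}]/\Theta,\qquad \Theta=\frac{(1+yw)^p-1}{yw}=\sum_{i=0}^{p-1}\binom p{i+1}(yw)^i .
\end{equation}

\subsection*{The case $p=2$ by hand}
Here $R_0=\mathbb Z[[y]]/(4+6y+4y^2+y^3)$ and $\Theta=2+yw$. In $\mathbb Z_2[i]$ take $y=i-1$ and $w=1+i$. Then $\Psi(y)=(i^4-1)/(i-1)=0$ and
\[
\Theta=2+(i-1)(i+1)=0 .
\]
Both $y$ and $w$ lie in the maximal ideal, so power series can be evaluated at them. Also $w\ne0$, so $w$ may be inverted in $\mathbb Q_2(i)$. Thus $\pi_0(R^{tC_2})$ maps to a field of characteristic $0$.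

\begin{proof}[Proof of Theorem \ref{thm:A}]
\emph{$T(1)$-acyclicity.} The cofiber of $\beta$ on $ku$ is $H\mathbb Z$, and $T(1)\otimes H\mathbb Z=0$. So $\beta$ acts invertibly on $T(1)\otimes ku$, hence on $T(1)\otimes R$, and $T(1)\otimes R=T(1)\otimes R[\beta^{-1}]$. By \eqref{eq:R0}, $y^{p^2-1}\in pR_0$, so $\beta^{p^2-1}=pa$ for some $a\in\pi_*R$. Therefore $p$ is invertible on $R[\beta^{-1}]$. Taking $T(1)=\mathbb S/p[v^{-1}]$, we get $T(1)\otimes R[\beta^{-1}]=0$.

\emph{Nonvanishing.} Let $\zeta$ be a primitive $p^2$-th root of unity over $\mathbb Q_p$, $O=\mathbb Z_p[\zeta]$, $K=\operatorname{Frac}O$ and $\pi=\zeta-1$, which generates the maximal ideal of $O$. Since $O$ is complete and $\Psi(\pi)=(\zeta^{p^2}-1)/\pi=0$, there is a ring map $R_0\to O$ with $y\mapsto\pi$. Put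
\[
\alpha=\frac{\zeta^p-1}{\zeta-1}=1+\zeta+\dots+\zeta^{p-1}.
\]
Modulo $\pi$ we have $\zeta\equiv1$, so $\alpha\equiv p\equiv0$, and $\alpha$ lies in the maximal ideal. Hence $w\mapsto\alpha$ extends the map to $R_0[[w]]\to O$. As $\alpha\ne0$, it extends further to $R_0[[w]][w^{-1}]\to K$. Since $1+\pi\alpha=\zeta^p$,
\[
\Theta\longmapsto\frac{\zeta^{p^2}-1}{\zeta^p-1}=0 .
\]
By \eqref{eq:tate} we obtain a unital ring map from $\pi_0(R^{tC_p})$ to a field of characteristic $0$, so $R^{tC_p}\otimes\mathbb Q\ne0$. As $R$ is regarded with trivial $C_p$-action, $\Phi^{\{e\}}R=R^{tC_p}$, and $\operatorname{cork}_p(\{e\})=1$. This contradicts the conjecture for $n=1$.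
\end{proof}

\begin{remark}[Why $C_{p^2}$ and not $C_p$]\label{rem:cp}
For $ku^{tC_p}$ one replaces $\Psi$ by $\Psi_1(y)=((1+y)^p-1)/y$ and $R_0$ by $\mathbb Z[[y]]/\Psi_1(y)$, and then $y^{p-1}\in pR_0$. Again $\Theta=0$ in $\pi_0\bigl((ku^{tC_p})^{tC_p}\bigr)$, because $[p](z)=z\Theta$ vanishes and $z$ is invertible. In $\Theta$ the terms with $1\le i\le p-2$ are divisible by $pw$, and so is the last term $(yw)^{p-1}$. Hence $\Theta=p(1+wg)$ with $g\in R_0[[w]]$, which is $p$ times a unit. So $p=0$ in $\pi_0\bigl((ku^{tC_p})^{tC_p}\bigr)$, and $ku^{tC_p}$ is not a counterexample for $A=C_p$, $\mathcal F=\{e\}$, $n=1$. In terms of points: for a primitive $p$-th root of unity $\xi$, the quotient $(\xi^i-1)/(\xi-1)=1+\xi+\dots+\xi^{i-1}\equiv i$ modulo $\xi-1$ is a unit for $i\ge1$ prime to $p$, so power series in $w$ cannot be evaluated at it.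
\end{remark}

\begin{remark}[Inverting $\beta$ too early]
Since $p$ is invertible in $\pi_*R[\beta^{-1}]$, we have $(R[\beta^{-1}])^{tC_p}=0$. But $(R^{tC_p})[\beta^{-1}]\ne0$, because $\beta x=y\mapsto\pi\ne0$ in the proof above. The counterexample lives in this failure of $(-)^{tC_p}$ to commute with a localization, that is, in the use of $ku$ rather than $KU$.
\end{remark}

\section{Nilpotence and Lubin--Tate spectra}

\subsection{Telescopes and Morava $K$-theories}
Write $K(0)=H\mathbb Q$ and $K(\infty)=H\mathbb F_p$. We use the nilpotence theorem of Hopkins and Smith in the following form \cite[Theorem 3]{HS}.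
\begin{quote}
(NT) An element of $\pi_*$ of a $p$-local ring spectrum is nilpotent if and only if its $K(j)$-Hurewicz images, $0\le j\le\infty$, are nilpotent.
\end{quote}

\begin{lemma}\label{lem:TK}
For a $p$-local ring spectrum $X$ and $0\le m<\infty$: $T(m)\otimes X=0$ if and only if $K(m)\otimes X=0$.
\end{lemma}

\begin{proof}
$K(m)\otimes T(m)$ is a nonzero sum of shifts of $K(m)$, which gives ``only if''. For ``if'', the case $m=0$ is clear. Let $m\ge1$, let $v$ be a $v_m$-self map of $V$ of type $m$, and put $W=\operatorname{End}(V)$. The class of $v$ in $\pi_*(X\otimes W)$ has nilpotent $K(j)$-Hurewicz image for $j\ne m$, because $v$ is nilpotent in $K(j)$-homology. For $j=m$ we have $K(m)_*(X\otimes W)=0$. By (NT) this class is nilpotent, so $T(m)\otimes X=X\otimes V[v^{-1}]=0$.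
\end{proof}

\subsection{Formal group laws in characteristic $p$}
For a formal group law $F$ over a ring of characteristic $p$ let $F^{(p^j)}$ be obtained by raising all coefficients to the $p^j$-th power; put $F^{(1)}=F$ over any ring. Write $\partial_1F(0,c)=1+\cdots$ for the derivative of $F$ in the first variable at $(0,c)$, a power series in $c$.

\begin{lemma}\label{lem:frob}
Let $F$ be a formal group law over a ring $k_0$ and suppose $[p]_F(y)=g(y^{p^j})$ with $j\ge0$, where $p=0$ in $k_0$ if $j\ge1$. Then $g$ is a homomorphism $F^{(p^j)}\to F$, and, as power series in $c$,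
\begin{equation}\label{eq:deriv}
g'(c)\cdot\partial_1F^{(p^j)}(0,c)=\partial_1F(0,g(c))\cdot g'(0).
\end{equation}
If $p=0$ in $k_0$ and $g'(0)=0$, then $[p]_F$ is a power series in $y^{p^{j+1}}$.
\end{lemma}

\begin{proof}
With $Q=p^j$, $g\bigl(F^{(Q)}(a^Q,b^Q)\bigr)=g\bigl(F(a,b)^Q\bigr)=[p]_F(F(a,b))=F(g(a^Q),g(b^Q))$, which is the first claim. Differentiating $g(F^{(Q)}(z,c))=F(g(z),g(c))$ in $z$ at $z=0$ gives \eqref{eq:deriv}. Since $\partial_1F^{(Q)}(0,c)$ is a unit series, $g'(0)=0$ implies $g'=0$. In characteristic $p$ this makes $g$ a series in the $p$-th power of its variable.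
\end{proof}

Let $v_i\in\pi_*MU_{(p)}$ be the coefficient of $x^{p^i}$ in $[p](x)$; so $v_0=p$. Let $\eta_L,\eta_R:\pi_*MU_{(p)}\to\Gamma=\pi_*(MU\otimes MU)_{(p)}$ be the two units.

\begin{lemma}\label{lem:inv}
For each $m\ge0$ the ideals of $\Gamma$ generated by $\eta_L(v_i)$, $i<m$, and by $\eta_R(v_i)$, $i<m$, coincide, and $\eta_R(v_m)\equiv\eta_L(v_m)$ modulo this ideal.
\end{lemma}

\begin{proof}
Induct on $m$; for $m=0$ both ideals are $0$ and $v_0=p$. Let $m\ge1$. Equality of the ideals follows from the case $m-1$; call the common ideal $J$. Over $\Gamma/J$ we have $p=0$, and $m$ applications of Lemma \ref{lem:frob}, with $j=0,\dots,m-1$, show that the left and right $p$-series are series in $x^{p^m}$, with leading coefficients $\eta_L(v_m)$ and $\eta_R(v_m)$. The two formal group laws are related by a strict isomorphism $\phi(x)=x+\cdots$ with $\phi([p]_L(x))=[p]_R(\phi(x))$. Compare coefficients of $x^{p^m}$.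
\end{proof}

\subsection{Lubin--Tate spectra}
For $N\ge1$ let $E=E_N$ be the Lubin--Tate spectrum of the height-$N$ Honda formal group over a finite field $k$ of characteristic $p$, an $\mathbb E_\infty$-ring by Goerss--Hopkins--Miller. Then $E_*=E_0[u^{\pm1}]$ with $|u|=2$ and $E_0=W(k)[[u_1,\dots,u_{N-1}]]$. Put $u_0=p$, $u_N=1$, and $I_m=(u_0,\dots,u_{m-1})$ for $0\le m\le N$; so $I_N$ is the maximal ideal of $E_0$.

We recall the standard choice of coordinate. Specializing the universal $p$-typical formal group law by sending the $i$-th Araki generator to $u_i$ for $i\le N$ and to $0$ for $i>N$ gives a universal deformation of the Honda formal group law. So there are a coordinate $y\in E^0(BU(1))$ with formal group law $F$ over $E_0$ and a choice of $u$ making $x=u^{-1}y$ a complex orientation, such that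
\begin{equation}\label{eq:pseries}
[p]_F(y)=\sum_{0\le i\le N}{}^{\!\!F}\;u_iy^{p^i}.
\end{equation}
Consequently, over $E_0/I_m$,
\begin{equation}\label{eq:star}
[p]_F(y)=q_m(y^{p^m}),\qquad q_m(z)=\sum_{m\le i\le N}{}^{\!\!F}\;u_iz^{p^{i-m}}=u_mz+\cdots,
\end{equation}
where the displayed linear coefficient is meant modulo $I_m$, and $q_m(z)\equiv z^{p^{N-m}}$ modulo the maximal ideal.

The formal group law of the orientation $x$ is $u^{-1}F(ux,ux')$. We also write $v_i$ for the image in $E_*$ of $v_i\in\pi_*MU_{(p)}$ under this orientation. By \eqref{eq:star},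
\begin{equation}\label{eq:vu}
v_m\equiv u_mu^{p^m-1}\pmod{I_mE_*}\qquad(0\le m\le N).
\end{equation}
By induction, $(v_0,\dots,v_i)E_*=(u_0,\dots,u_i)E_*$ for $i<N$. Also $v_N$ is a unit.

\begin{lemma}\label{lem:31}
Let $Y$ be an $E$-module and $1\le m\le\infty$. On $\pi_*(K(m)\otimes Y)$ the elements $v_i\in E_*$ with $i<m$ act as $0$, and for $m<\infty$ the element $v_m\in E_*$ acts invertibly.
\end{lemma}

\begin{proof}
The group $\pi_*(K(m)\otimes Y)$ is a module over $\Gamma$, with $\eta_L$ acting through an orientation of $K(m)$ and $\eta_R$ through $E$. In $K(m)_*$ the $v_i$ with $i<m$ vanish, and $v_m$ is a unit for $m<\infty$. Apply Lemma \ref{lem:inv}.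
\end{proof}

\subsection{Blueshift for $E_N$}
Lubin--Tate spectra do exhibit blueshift. The proof counts roots: a torsion subgroup that survives the inversion of Euler classes must inject into the roots of $[p]_F$, and modulo $I_m$ there are few of these. The statement is needed twice, in Sections \ref{sec:nob} and \ref{sec:pos}, for different sets $\mathcal X$. (By duality, the subgroups $\mathcal K$ below are the annihilators of the subgroups $K\notin\mathcal F_{\mathcal X}$, and $H^\vee/\mathcal K\cong K^\vee$; so the largest possible $\rho$ is $\operatorname{cork}_p(\mathcal F_{\mathcal X})$.)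

\begin{proposition}\label{prop:LT}
Let $H$ be a finite abelian $p$-group, $\mathcal X\subset H^\vee\setminus\{0\}$ nonempty, and $\rho$ an integer such that every subgroup $\mathcal K\le H^\vee$ with $\mathcal K\cap\mathcal X=\varnothing$ satisfies $\operatorname{rk}_p(H^\vee/\mathcal K)\ge\rho$. Then $T(m)\otimes\Phi^{\mathcal F_{\mathcal X}}E_N=0$ for all $m\ge0$ with $m>N-\rho$.
\end{proposition}

\begin{proof}
A subgroup $\mathcal K$ disjoint from the nonempty set $\mathcal X$ is proper, so $\operatorname{rk}_p(H^\vee/\mathcal K)\ge1$. Since the conclusion becomes stronger as $\rho$ grows, we may assume $\rho\ge1$. Put $m_0=\max(0,N-\rho+1)\le N$ and $D=\Phi^{\mathcal F_{\mathcal X}}E$; we must treat all $m\ge m_0$. Write $H=\prod_{i=1}^rC_{p^{b_i}}$.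

\emph{The ring $\pi_*D$.} By \eqref{eq:pseries}, $[p]_F(y)\equiv y^{p^N}$ modulo the maximal ideal. By Weierstrass preparation $[p]_F(y)=\text{unit}\cdot g(y)$, where $g\in E_0[y]$ is distinguished (monic with lower coefficients in the maximal ideal) of degree $p^N$. Likewise $[p^b]_F(y)$ is a unit times a distinguished polynomial of degree $p^{Nb}$. Hence the elements $[p^{b_i}]_F(y_i)$ form a regular sequence, and $\pi_*E^{hH}=P[u^{\pm1}]$ with
\[
P=E_0[[y_1,\dots,y_r]]/([p^{b_1}]_F(y_1),\dots,[p^{b_r}]_F(y_r))
\]
finite free over $E_0$ and local. Put $y_\chi=u\,e(\chi)$, an element of the maximal ideal of $P$, and $\varepsilon=\prod_{\chi\in\mathcal X}y_\chi$. By Lemma \ref{lem:euler}, $\pi_*D=P[\varepsilon^{-1}][u^{\pm1}]$.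

\emph{Claim: $P[\varepsilon^{-1}]/I_{m_0}=0$.} Otherwise it maps to an algebraically closed field $\kappa$; let $\theta:P\to\kappa$ be the composite. Over $E_0/I_{m_0}$ we have $[p]_F(y)=q_{m_0}(y^{p^{m_0}})$, and Weierstrass preparation gives $q_{m_0}(z)=\text{unit}\cdot\tilde g(z)$ with $\tilde g$ distinguished of degree $p^{N-m_0}$. By uniqueness $g(y)\equiv\tilde g(y^{p^{m_0}})$. If $m_0>0$, then $p\in I_{m_0}$, $\kappa$ has characteristic $p$, and $c\mapsto c^{p^{m_0}}$ is injective on $\kappa$. In all cases $\theta(g)$ has at most $p^{N-m_0}$ distinct roots in $\kappa$.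

In $P$ we have
\[
y_\chi-y_{\chi'}=\text{unit}\cdot y_{\chi-\chi'},\qquad y_{p\chi}=[p]_F(y_\chi)=\text{unit}\cdot g(y_\chi),
\]
the first because $y_\chi=F(y_{\chi'},y_{\chi-\chi'})$ and $F(a,b)-a=b(1+\cdots)$. Hence $\mathcal K=\{\chi:\theta(y_\chi)=0\}$ is a subgroup of $H^\vee$, and characters in distinct cosets of $\mathcal K$ have distinct values $\theta(y_\chi)$. It is disjoint from $\mathcal X$ since $\theta(\varepsilon)\ne0$. If $\chi$ represents an element of $(H^\vee/\mathcal K)[p]$, then $\theta(y_{p\chi})=0$, so $\theta(y_\chi)$ is a root of $\theta(g)$. There are at least $p^\rho$ such cosets, so $\rho\le N-m_0$. But $m_0\ge N-\rho+1$, so $N-m_0\le\rho-1$, a contradiction.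

\emph{Conclusion.} Let $m\ge m_0$. By Lemma \ref{lem:TK} we must show $\mathcal U=\pi_*(K(m)\otimes D)=0$. If $m=0$, then $m_0=0$ and $\pi_*D=0$ by the claim. If $m\ge1$, Lemma \ref{lem:31} shows that $v_i$ acts as $0$ on $\mathcal U$ for $i<m_0\le m$. Since $m_0\le N$, the ideal $(v_i:i<m_0)E_*=I_{m_0}E_*$ acts as $0$. So $\mathcal U$ is a module over $P[\varepsilon^{-1}]/I_{m_0}=0$.
\end{proof}

\section{No blueshift in general}\label{sec:nob}

In this section we prove Theorem \ref{thm:B}. Write $A\cong\prod_{j=1}^rC_{p^{a_j}}$ with $a_j\ge1$ and $r=\operatorname{rk}_p(A)\ge1$.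

\subsection{The ring}
Put
\[
N=h+r,\qquad E=E_N,\qquad B=\tau_{\ge0}E,\qquad s=1+\max_ja_j,\qquad G=(C_{p^s})^r,
\]
with coordinate characters $\chi_1,\dots,\chi_r\in G^\vee$, and let $\mathcal X=G^\vee\setminus pG^\vee$ be the set of characters of exact order $p^s$. We have $B_*=E_0[u]$. The orientation $x$ lifts to $B$ because $BU(1)$, as a pointed space, has no cells below dimension $2$. Define
\[
R=\Phi^{\mathcal F_{\mathcal X}}B=B^{hG}[e^{-1}],\qquad e=\prod_{\chi\in\mathcal X}e(\chi).
\]
Some character of exact order $p^s$ is trivial on $K\le G$ precisely when the annihilator $K^\perp\le G^\vee$ is not contained in $pG^\vee=(G[p])^\perp$. So $\mathcal F_{\mathcal X}$ is the family of subgroups of $G$ that do not contain $G[p]$. For $r=1$ it is $\{e\}$ and $R=B^{tC_{p^s}}$; for $r=1$, $h=0$ and $s=2$ this is the pattern of Theorem \ref{thm:A}.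

The three choices have distinct purposes. The height $N=h+r$ is chosen so that inverting Euler classes lowers it to $h$. The exponent $s>a_j$ makes the torsion points used for $A$ closer to $0$ than those used for $G$. The set $\mathcal X$ contains only characters of maximal order because the corresponding torsion points all have the \emph{same} valuation; this will make a certain evaluation map integral in \S\ref{ss:point}.

\subsection{Acyclicity above height $h$}
Let $m>h$; in particular $m\ge1$. The cofiber of $u$ on $B$ is $HE_0$, and $T(m)\otimes HE_0=0$. So $u$ acts invertibly on $T(m)\otimes B$, hence on $T(m)\otimes R$, and $T(m)\otimes R=T(m)\otimes R[u^{-1}]$. The cofiber of $B^{hG}\to E^{hG}$ is $(\tau_{<0}E)^{BG}$, whose homotopy lies in negative degrees and is therefore $u$-power torsion. Hence $B^{hG}[u^{-1}]=E^{hG}[u^{-1}]=E^{hG}$ and $R[u^{-1}]=\Phi^{\mathcal F_{\mathcal X}}E$. A subgroup $\mathcal K\le G^\vee$ disjoint from $\mathcal X$ lies in $pG^\vee$, so $G^\vee/\mathcal K$ surjects onto $G^\vee/pG^\vee$ and has rank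 at least $r$. Proposition \ref{prop:LT} with $\rho=r$ gives $T(m)\otimes R=0$, because $m>h=N-r$.

It remains to show $T(h)\otimes\Phi^AR\ne0$. As in Section \ref{sec:counter} we look for a point of the ring in question with values in the integers of a local field, and so we study torsion points first.

\subsection{Torsion points and their valuations}
Let
\[
\mathcal O=E_0/(u_i:0\le i<N,\ i\ne h),\qquad t=\text{image of }u_h .
\]
This is $k[[u_h]]$ if $h\ge1$ and $W(k)$ if $h=0$: a complete discrete valuation ring with uniformizer $t$. By \eqref{eq:pseries}, over $\mathcal O$ we have $[p]_F(y)=ty^{p^h}+_Fy^{p^N}$. Since $F(a,b)=a+b(1+\cdots)$,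
\begin{equation}\label{eq:q}
[p]_F(y)=q(y^{p^h}),\qquad q(z)=tz+_Fz^{p^r}=tz+z^{p^r}b(z),\qquad b\in\mathcal O[[z]],\ b(0)=1.
\end{equation}
Let $\operatorname{val}$ be the valuation on an algebraic closure of $\operatorname{Frac}\mathcal O$ with $\operatorname{val}(t)=1$, let $\bar{\mathfrak m}$ be the set of elements of positive valuation, and let $\mathbb G=(\bar{\mathfrak m},+_F)$. Power series over $\mathcal O$ converge on $\bar{\mathfrak m}$, since finitely many elements lie in a finite, hence complete, extension of $\operatorname{Frac}\mathcal O$.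

\begin{lemma}\label{lem:tors}
We have $\mathbb G[p^s]\cong(\mathbb Z/p^s)^r$. An element of exact order $p^j$, $j\ge1$, has valuation
\[
\epsilon_j=\frac{1}{p^h(p^r-1)}\cdot p^{-N(j-1)},
\]
which is strictly decreasing in $j$.
\end{lemma}

\begin{proof}
For $c\in\bar{\mathfrak m}$, \eqref{eq:q} and Weierstrass preparation over the valuation ring of a finite extension of $\operatorname{Frac}\mathcal O$ containing $c$ show that $q(z)=c$ has exactly $p^r$ solutions in $\bar{\mathfrak m}$, counted with multiplicity. Since $p^h$-th roots exist in $\bar{\mathfrak m}$, $[p]$ is surjective on $\mathbb G$. The roots of $q$ are simple: if $q(c)=0$, then \eqref{eq:deriv}, with $j=h$ (note that $p=0$ in $\mathcal O$ if $h\ge1$), reads $q'(c)\cdot\text{unit}=q'(0)\ne0$. Indeed, $q'(0)=t$ because $p^r>1$. The map $y\mapsto y^{p^h}$ is bijective on $\bar{\mathfrak m}$, since $h=0$ or the characteristic is $p$. So $|\mathbb G[p]|=p^r$. With surjectivity of $[p]$ this gives $|\mathbb G[p^s]|=p^{rs}$. Being a product of $r$ cyclic groups of order at most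 $p^s$, $\mathbb G[p^s]$ is isomorphic to $(\mathbb Z/p^s)^r$.

Let $0\ne y\in\mathbb G[p]$ and $z=y^{p^h}$. Then $tz=-z^{p^r}b(z)$ gives $1+\operatorname{val}(z)=p^r\operatorname{val}(z)$, so $\operatorname{val}(y)=\epsilon_1\le1$. Next let $[p]_F(y)=c$ with $0<\operatorname{val}(c)\le1$, and $z=y^{p^h}$. Then $\operatorname{val}(tz)>1\ge\operatorname{val}(c)$, so $tz+z^{p^r}b(z)=c$ forces $\operatorname{val}(z^{p^r})=\operatorname{val}(c)$, that is, $\operatorname{val}(y)=\operatorname{val}(c)/p^{h+r}=\operatorname{val}(c)/p^N$. The formula follows by induction on $j$, as $[p]_F(y)$ has exact order $p^{j-1}$ when $y$ has exact order $p^j$, $j\ge2$.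
\end{proof}

For $h=0$, $r=1$ these are the valuations $\frac1{p-1},\frac1{p(p-1)},\dots$ of $\zeta_p-1,\zeta_{p^2}-1,\dots$.

Let $L$ be a finite extension of $\operatorname{Frac}\mathcal O$ containing $\mathbb G[p^s]$, with valuation ring $\mathcal O_L$, a complete discrete valuation ring. Fix an isomorphism $\varphi:G^\vee\to\mathbb G[p^s]$, and put $\delta=\epsilon_s$ and $Y_i=\varphi(\chi_i)$. By Lemma \ref{lem:tors}, with $\operatorname{val}(0)=\infty$,
\begin{equation}\label{eq:val}
\operatorname{val}\varphi(\chi)=\delta\ \text{ for }\chi\in\mathcal X,\qquad \operatorname{val}\varphi(\chi)>\delta\ \text{ for }\chi\in pG^\vee .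
\end{equation}
In particular $\operatorname{val}(Y_i)=\delta$ for all $i$.

\subsection{A Koszul description of $\Phi^AR$}
In Section \ref{sec:counter} the relevant sequences were regular, so we could compute with rings. Here we avoid checking regularity: we present $\Phi^AR$ as a Koszul object and detect it with Nakayama's lemma.

Let $T=T'=U(1)^r$, with $G\subset T$, $A\subset T'$ standard and Euler classes $x_1,\dots,x_r$ for $T$ and $z_1,\dots,z_r$ for $T'$. Choose integer lifts $(m_i(\chi))$ of the characters $\chi\in\mathcal X$, taking $(1,0,\dots,0)$ for $\chi_1$, and put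
\[
\tilde e=\prod_{\chi\in\mathcal X}\sum_i{}^{F}\,[m_i(\chi)](x_i)\in\pi_*B^{BT},\qquad \mathbb B=B^{BT}[\tilde e^{-1}],
\]
an $\mathbb E_\infty$-ring. (In formulas with $x$ and $z$, formal sums and the series $[m]$ without subscript are those of the law $u^{-1}F(ux,ux')$.) Since $\tilde e$ lifts $e$, Lemmas \ref{lem:euler} and \ref{lem:gysin} give $R=\operatorname{Kos}(f;\mathbb B)$ with $f_i=[p^s](x_i)$, $\mathbb B$-linearly. As $(-)^{BT'}$ is exact, $R^{BT'}=\operatorname{Kos}(f;\mathbb B^{BT'})$. Lemma \ref{lem:gysin}, applied with $C=\mathbb B$ and $M=R$, gives $R^{hA}=\operatorname{Kos}(f';R^{BT'})$ with $f'_j=[p^{a_j}](z_j)$, $\mathbb B^{BT'}$-linearly. By Lemma \ref{lem:euler},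
\[
S:=\Phi^AR=R^{hA}[e_A^{-1}],\qquad e_A=\prod_{0\ne\psi\in A^\vee}e(\psi).
\]
To specialize the coefficients from $E_0$ to $\mathcal O$, let $N_B=\bigotimes_{0\le i<N,\,i\ne h}B/u_i$ (tensor product over $B$). This is a perfect $B$-module with $\pi_*N_B=\mathcal O[u]$. With $\mathbb B_N=\mathbb B\otimes_BN_B$ we obtain, $\mathbb B^{BT'}$-linearly,
\begin{equation}\label{eq:kos}
S\otimes_BN_B\simeq\operatorname{Kos}(f_1,\dots,f_r,f'_1,\dots,f'_r;\ \mathbb B_N^{BT'})[e_A^{-1}],
\end{equation}
where $\mathbb B_N^{BT'}=\mathbb B^{BT'}\otimes_BN_B$ and $e_A$ is lifted to $\pi_*B^{BT'}$ by choosing integer lifts of the characters $\psi$.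

\emph{The homotopy of $\mathbb B_N^{BT'}$.} Let $J=(y_1,\dots,y_r)\subset\mathcal O[[y_1,\dots,y_r]]$, with $J^d$ the unit ideal for $d\le0$. An element of $\pi_{-2d}N_B^{BT}$ is a series $\sum_Ic_Iu^{|I|-d}x^I$ with $|I|\ge d$ and $c_I\in\mathcal O$. Substituting $x_i=y_iu^{-1}$, this is $\bigl(\sum_Ic_Iy^I\bigr)u^{-d}$. Hence
\[
\pi_*N_B^{BT}=\bigoplus_{d\in\mathbb Z}J^du^{-d},
\]
an extended Rees algebra; it is generated over $\mathcal O[[y_1,\dots,y_r]]$ by $u$ and the $y_iu^{-1}$, hence noetherian. (We do not need a ring structure on $N_B$: as a $\pi_*B^{BT}$-module this is the quotient of $\pi_*B^{BT}$ by the $u_i$ with $0\le i<N$, $i\ne h$, and the ring structure is that of the quotient.) Let $M=|\mathcal X|$. Then $\tilde e$ acts as $\tilde\varepsilon u^{-M}$ with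
\[
\tilde\varepsilon=\prod_{\chi\in\mathcal X}y_\chi\in J^M,\qquad y_\chi=\sum_i{}^F\,[m_i(\chi)]_F(y_i).
\]
Each $y_\chi$ is nonzero, because its linear term is $\sum_im_i(\chi)y_i$ and some $m_i(\chi)$ is prime to $p$. By the choice for $\chi_1$, $x_1$ divides $\tilde e$ and becomes a unit. Therefore
\[
\pi_*\mathbb B_N=Z_0[x_1^{\pm1}],\qquad Z_0=\{f/\tilde\varepsilon^{\,k}:k\ge0,\ f\in J^{kM}\}\subset\operatorname{Frac}\mathcal O[[y_1,\dots,y_r]],
\]
\[
\pi_*\mathbb B_N^{BT'}=Z[x_1^{\pm1}],\qquad Z=Z_0[[w_1,\dots,w_r]],\qquad w_j=z_jx_1^{-1}.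
\]
The same computation with $E_0$ in place of $\mathcal O$ gives $\pi_*\mathbb B^{BT'}=\Lambda[x_1^{\pm1}]$, where $\Lambda=\Lambda_0[[w_1,\dots,w_r]]$ and $\Lambda_0$ is the degree-zero part of a noetherian graded ring; so $\Lambda$ is noetherian. The reduction $\Lambda\to Z$ is surjective, and through it $\pi_*\mathbb B_N^{BT'}$ is the cyclic module $Z[x_1^{\pm1}]$.

If $f\in J$, then $f/y_1\in Z_0$, since $f/y_1=f\cdot(\tilde\varepsilon/y_1)/\tilde\varepsilon$ and $f\cdot(\tilde\varepsilon/y_1)\in J\cdot J^{M-1}$. As $ux_1=y_1$ and $uz_j=y_1w_j$, we have in $Z$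
\begin{equation}\label{eq:elements}
x_1^{-1}f_i=\frac{[p^s]_F(y_i)}{y_1},\quad x_1^{-1}f'_j=\frac{[p^{a_j}]_F(y_1w_j)}{y_1},\quad x_1^{-1}e(\psi)=\frac{\sum_j^F[m_j]_F(y_1w_j)}{y_1}
\end{equation}
for $\psi=\sum m_j\psi_j$, with $\psi_j$ the coordinate characters of $A$. The last two are power series in the $w_j$ with coefficients in $\mathcal O[[y_1,\dots,y_r]]$.

\subsection{A point}\label{ss:point}
Define $\Theta_0:Z_0\to L$ by $f/\tilde\varepsilon^{\,k}\mapsto f(Y)/\tilde\varepsilon(Y)^k$, where $Y=(Y_1,\dots,Y_r)$. Since $\varphi$ is a homomorphism, $\tilde\varepsilon(Y)=\prod_{\chi\in\mathcal X}\varphi(\chi)\ne0$, so $\Theta_0$ is a well-defined ring map. It takes values in $\mathcal O_L$: for $f\in J^{kM}$, \eqref{eq:val} gives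
\[
\operatorname{val}f(Y)\ge kM\delta=\operatorname{val}\bigl(\tilde\varepsilon(Y)^k\bigr).
\]
This is where we need that only characters of maximal order were inverted. Next put
\[
\alpha_j=\varphi(p^{s-a_j}\chi_j)/Y_1 .
\]
Because $s>a_j$, \eqref{eq:val} gives $\operatorname{val}(\alpha_j)>0$. Since $\mathcal O_L$ is complete, $\Theta_0$ extends to a ring map $\Theta:Z\to\mathcal O_L$ with $w_j\mapsto\alpha_j$. Note that $y_1w_j\mapsto\varphi(p^{s-a_j}\chi_j)$. By \eqref{eq:elements}:
\begin{itemize}
\item $\Theta(x_1^{-1}f_i)=\varphi(p^s\chi_i)/Y_1=0$ and $\Theta(x_1^{-1}f'_j)=[p^{a_j}]_F\bigl(\varphi(p^{s-a_j}\chi_j)\bigr)/Y_1=0$.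
\item $\Theta(ux_1)=Y_1\ne0$ and $\Theta(u_h)=t\ne0$. For $0\ne\psi=\sum m_j\psi_j$ we have $\Theta(x_1^{-1}e(\psi))=\varphi\bigl(\sum m_jp^{s-a_j}\chi_j\bigr)/Y_1\ne0$, because $\psi_j\mapsto p^{s-a_j}\chi_j$ defines an injection $A^\vee\to G^\vee$.
\end{itemize}

Let $\mathfrak q=\ker\Theta$ and let $\mathfrak q'\subset\Lambda$ be its preimage, a prime ideal. Localize \eqref{eq:kos} at $\mathfrak q'$. By the second item $u$, $u_h$ and $e_A$ become invertible, so the result is a localization of
\[
\Xi:=(S\otimes_BN_B)[u^{-1},u_h^{-1}].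
\]
It is also obtained from $(\mathbb B_N^{BT'})_{\mathfrak q'}$, with homotopy $Z_{\mathfrak q}[x_1^{\pm1}]\ne0$, by $2r$ successive cofibers of elements of the form $x_1\cdot a$, where $a\in\mathfrak q'\Lambda_{\mathfrak q'}$ by the first item. At each stage the homotopy is finitely generated over the noetherian local ring $\Lambda_{\mathfrak q'}$ in each degree, being an extension of a kernel by a cokernel. It is also nonzero: the homotopy of a cofiber contains the cokernel of an element of the maximal ideal (times a unit) acting on a nonzero module that is degreewise finitely generated, and this cokernel is nonzero by Nakayama's lemma. Hence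
\begin{equation}\label{eq:Xi}
\Xi\ne0 .
\end{equation}

\subsection{Detection at height $h$}
We conclude from \eqref{eq:Xi} that $T(h)\otimes S\ne0$. If $h=0$, then $u_h=p$, so $\Xi$ is a module over $S[p^{-1}]$, and $S[p^{-1}]\ne0$. As $S$ is $p$-local, $T(0)\otimes S\ne0$.

Let $h\ge1$. The module $\Xi$ has all $u_i$ with $i<N$, $i\neq h$, killed and $u_h$ inverted, so it should be invisible at every height other than $h$. To apply (NT) we need a ring, and so we pass to endomorphisms. Put $X=S[u^{-1}]$, an $\mathbb E_\infty$-algebra over $B[u^{-1}]=E$, and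
\[
Q=\bigotimes_{0\le i<N,\ i\ne h}E/u_i,\qquad K_h=Q[u_h^{-1}],\qquad \mathcal E=X[u_h^{-1}]\otimes_E\operatorname{End}_E(Q),
\]
the tensor product defining $Q$ being over $E$. Then $\Xi=X\otimes_EK_h$, and $\mathcal E$ is a $p$-local ring spectrum over which $\Xi=X[u_h^{-1}]\otimes_EQ$ is a module. Since $Q$ is perfect with $E$-linear dual $Q^*$, the underlying spectrum of $\mathcal E$ is $K_h\otimes_E(Q^*\otimes_EX)$.

\emph{Each $u_i$ with $i<N$, $i\ne h$, is null on $K_h$.} It suffices to see this on $E/u_i$. The restriction of $u_i:E/u_i\to E/u_i$ to $E$ is the class $u_i=0$ in $\pi_0(E/u_i)$. So the map factors through an element of $\pi_1(E/u_i)=0$.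

\emph{$K(m)\otimes K_h=0$ for $0\le m\le\infty$, $m\ne h$.} Let $\mathcal U=\pi_*(K(m)\otimes K_h)$.
\begin{itemize}
\item $m=0$: $p=u_0$ is null on $K_h$, so $\mathcal U=0$.
\item $1\le m<h$: $v_m\in(u_0,\dots,u_m)E_*$ acts as $0$ on $\mathcal U$, but it acts invertibly by Lemma \ref{lem:31}. So $\mathcal U=0$.
\item $h<m\le\infty$: $v_h$ acts as $0$ by Lemma \ref{lem:31}. By \eqref{eq:vu}, $v_h\equiv u_hu^{p^h-1}$ modulo $(u_0,\dots,u_{h-1})$, which acts as $0$, and $u_h$ and $u$ act invertibly. So $v_h$ acts invertibly and $\mathcal U=0$.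
\end{itemize}

\emph{End of the proof.} By the last step $K(m)\otimes\mathcal E=0$ for all $m\ne h$. Suppose $T(h)\otimes S=0$. Then $K(h)\otimes S=0$ by Lemma \ref{lem:TK}, and $K(h)\otimes\mathcal E=0$ since $\mathcal E$ is an $S$-module. So all Hurewicz images of $1\in\pi_0\mathcal E$ vanish. By (NT) $1$ is nilpotent, so $\mathcal E=0$ and $\Xi=0$, contradicting \eqref{eq:Xi}. Hence $T(h)\otimes\Phi^AR\ne0$, and Theorem \ref{thm:B} is proved. \qed

\section{Which implications hold}

\begin{proof}[Proof of Corollary \ref{cor:C}]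
(1) \emph{If.} Let $R$ be $T(n)$-acyclic. Then so is the $R$-algebra $R^{tC_p}$, and Theorem \ref{known} for $(C_p,\{e\},n+1)$ shows that $R$ is $T(n+1)$-acyclic. By induction
\begin{equation}\label{eq:up}
T(n)\otimes R=0\ \Longrightarrow\ T(d)\otimes R=0\text{ for all }d\ge n .
\end{equation}
As $\Phi^{\mathcal F}R$ is an $R$-algebra via $R\to R^{hA}\to\Phi^{\mathcal F}R$, it is $T(d)$-acyclic for $d\ge n$.

\emph{Only if.} Let $d<n$. As $\mathcal F$ is nonempty and consists of proper subgroups, $A\ne0$. Take $R$ from Theorem \ref{thm:B} with $h=d$; it is $T(n)$-acyclic. Since $\mathcal F\subset\mathcal P$, the map $\widetilde{E\mathcal F}\to\widetilde{E\mathcal P}$ induces a unital ring map $\Phi^{\mathcal F}R\to\Phi^AR$. As $T(d)\otimes\Phi^AR\ne0$, also $T(d)\otimes\Phi^{\mathcal F}R\ne0$.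

(2) We have $\operatorname{cork}_p(\mathcal F)=0$ if and only if $\{e\}\notin\mathcal F$, that is, $\mathcal F=\varnothing$. In that case $\Phi^{\mathcal F}R=R^{hA}$ is an $R$-algebra and the implication holds. Otherwise apply (1) with $d=n-\operatorname{cork}_p(\mathcal F)<n$.
\end{proof}

\section{Blueshift for $E(m)$-local rings}\label{sec:pos}

The idea is that locality lets us replace $R$ by modules over a Lubin--Tate spectrum of height $n-1$, to which Proposition \ref{prop:LT} applies.

\begin{proof}[Proof of Theorem \ref{thm:D}]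
Let $R$ be $E(m)$-local and $T(n)$-acyclic, and let $c=\operatorname{cork}_p(\mathcal F)\le n$. If $c=0$, use Corollary \ref{cor:C}(2). Let $c\ge1$, so $n\ge1$. Write $L_j$ for $E(j)$-localization.

\emph{$R$ is $L_{n-1}$-local.} This is clear if $m\le n-1$. Otherwise, by \eqref{eq:up} and Lemma \ref{lem:TK}, $R$ is $K(j)$-acyclic for all $j\ge n$. So the chromatic fracture squares give $R=L_mR=L_{m-1}R=\dots=L_{n-1}R$. This is the only use of locality. It excludes height $\infty$: the counterexample $R=ku^{tC_{p^2}}$ would be rational if it were $E(m)$-local for some $m$, but $R_0/p=\mathbb F_p[[y]]/y^{p^2-1}\ne0$.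

\emph{Reduction to a Lubin--Tate spectrum.} Let $\mathbf E=E_{n-1}$ if $n\ge2$, and $\mathbf E=H\mathbb Q$ if $n=1$. By the theorem of Hopkins and Ravenel (see \cite[Theorem 4.18]{Mathew}), $L_{n-1}\mathbb S$ lies in the thick subcategory generated by the spectra $\mathbf E\otimes Y$, $Y$ a spectrum. Tensoring with $R=L_{n-1}\mathbb S\otimes R$, we see that $R$ lies in the thick subcategory generated by spectra underlying $\mathbf E$-modules. As $\Phi^{\mathcal F}$ is exact on spectra with trivial action, and $\Phi^{\mathcal F}$ of an $\mathbf E$-module is a $\Phi^{\mathcal F}\mathbf E$-module, it suffices to show $T(n-c)\otimes\Phi^{\mathcal F}\mathbf E=0$.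

\emph{Reduction to $\Phi^H$.} Proposition \ref{prop:LT} does not apply directly, because $\mathcal F$ need not be of the form $\mathcal F_{\mathcal X}$. Consider instead the genuine $A$-spectrum $Y=T(n-c)\otimes\widetilde{E\mathcal F}\otimes\mathbf E$, where $T(n-c)$ is given the trivial genuine (inflated) structure. Since genuine fixed points commute with colimits, $Y^A=T(n-c)\otimes\Phi^{\mathcal F}\mathbf E$. A genuine $A$-spectrum vanishes if its geometric fixed points $\Phi^H$ vanish for all $H\le A$, and $\Phi^H$ is symmetric monoidal. For $H\in\mathcal F$ we have $\Phi^H(\widetilde{E\mathcal F})=0$. For $H\notin\mathcal F$ we have $\Phi^HY=T(n-c)\otimes\Phi^H\mathbf E$, where $\mathbf E$ is restricted to $H$ and is again Borel-complete with trivial action. So it suffices that $T(n-c)\otimes\Phi^H\mathbf E=0$ for $H\notin\mathcal F$. For such $H$, $\operatorname{rk}_p(H)\ge c\ge1$.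

\emph{The vanishing.} If $n\ge2$, apply Proposition \ref{prop:LT} with $N=n-1$, $\mathcal X=H^\vee\setminus\{0\}$ and $\rho=\operatorname{rk}_p(H)$; only $\mathcal K=0$ is disjoint from $\mathcal X$. It applies because $n-c\ge0$ and $n-c\ge n-\operatorname{rk}_p(H)>N-\operatorname{rk}_p(H)$. If $n=1$, then $\Phi^HH\mathbb Q=H\mathbb Q^{hH}[e^{-1}]$ by Lemma \ref{lem:euler}. Since $e$ has negative degree and $\pi_*H\mathbb Q^{hH}=\mathbb Q$ is concentrated in degree $0$, $e=0$ and $\Phi^HH\mathbb Q=0$.
\end{proof}

\begin{thebibliography}{BSY22}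

\bibitem[BSY22]{BSY22}
[BSY22], Theorem 9.8.

\bibitem[HS]{HS}
Hopkins and Smith, \emph{Nilpotence and stable homotopy theory II}.

\bibitem[Mat]{Mathew}
Mathew, \emph{The Galois group of a stable homotopy theory}.

\bibitem[Notes]{Notes}
\emph{Notes On Chromatic Blueshift},
\url{https://www.mit.edu/~hbeck/notes/chromatic_blueshift_notes.pdf}.

\end{thebibliography}

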